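# Irreducible components of the variety of plane automorphisms of degree at most $n$

## Multidegrees, and which of them one expects in a limit

We work over $\mathbb C$. Automorphisms of the plane are built from affine maps and from elementary maps $(X,Y+P(X))$, and one can record the degrees of the polynomials $P$ that are used. If a family of automorphisms degenerates to another automorphism, the first guess is that this record can only shrink: some entries go down, some disappear. If this were so, the irreducible components of the variety of automorphisms of degree at most $n$ would be the closures of the pieces whose record cannot be enlarged without exceeding degree $n$.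

The guess about limits is wrong, and it fails already in degree $4$. The conclusion about components is nevertheless right for every $n$. We shall see the failure by hand and then prove the conclusion.

For a polynomial endomorphism $f=(f_1,f_2)$ of $\mathbb A^2$ put $\deg f=\max(\deg f_1,\deg f_2)$. Let $GA_{2,n}$ be the set of automorphisms of degree at most $n$. It is an algebraic variety, with the topology induced from the affine space of pairs of polynomials of degree at most $n$. Composition is $(fg)(p)=f(g(p))$.

**Definition (multidegree).** By the Jung–van der Kulk theorem, every automorphism $f$ of $\mathbb A^2$ can be written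
$$f=a_1\,t_1\,a_2\,t_2\cdots a_l\,t_l\,a_{l+1},\tag{1}$$
where the $a_i$ are affine automorphisms, $t_i=(X,Y+P_i(X))$ with $\deg P_i=d_i\ge2$, and $a_2,\dots,a_l$ are not triangular. *Triangular* means: preserving the projection to the first coordinate; an affine map is non-triangular exactly when its first component involves $Y$. The sequence $d(f)=(d_1,\dots,d_l)$ is uniquely determined by $f$. It is the multidegree of $f$, and $\deg f=d_1\cdots d_l$. Affine automorphisms have multidegree $\emptyset$.

For instance, with $\sigma=(Y,X)$ and $q=(X,Y+X^2)$, the map $q\sigma q=(Y+X^2,\;X+(Y+X^2)^2)$ has multidegree $(2,2)$ and degree $4$. With the opposite convention for composition each multidegree is reversed; the order, the sets and the numbers introduced below are compatible with reversal, so nothing changes.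

**Definition (order and maximal elements).** Let $D$ be the set of finite sequences $d=(d_1,\dots,d_l)$ of integers $d_i\ge2$, including $\emptyset$. Put $\deg d=\prod d_i$, $|d|=\sum d_i$ and, for $l\geq1$, $\max d=\max_i d_i$. Write $(d_1,\dots,d_l)\le(e_1,\dots,e_m)$ if there is a strictly increasing map $\varphi:\{1,\dots,l\}\to\{1,\dots,m\}$ with $d_i\le e_{\varphi(i)}$ for all $i$. For $n\ge1$ let $D_n=\{d\in D:\deg d\le n\}$, a finite set, and let $C_n$ be the set of maximal elements of $D_n$.

So $(2,3)\le(2,2,4)$, while $(3)\not\le(2,2)$. By hand, $C_1=\{\emptyset\}$, $C_2=\{(2)\}$, $C_3=\{(3)\}$, $C_4=\{(4),(2,2)\}$, $C_5=\{(5),(2,2)\}$, $C_6=\{(6),(2,3),(3,2)\}$.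

**Definition (strata).** For $d\in D_n$ let $V_d\subset GA_{2,n}$ be the set of automorphisms of multidegree exactly $d$, and let $W_d$ be its closure in $GA_{2,n}$. Since $GA_{2,n}$ is closed in $GA_{2,n'}$ for $n\le n'$, the set $W_d$ does not depend on $n\ge\deg d$.

We recall two facts: each $W_d$ is irreducible of dimension $|d|+6$, and $GA_{2,n}=\bigsqcup_{d\in D_n}V_d=\bigcup_{d\in C_n}W_d$. (The irreducibility and the covering will also come out of the proofs below.) The paper "On the variety of automorphisms of the affine plane" (https://www.math.u-bordeaux.fr/~jpfurter/onTheVarietyOfAutomorphismsOfTheAffinePlane.pdf) states the conjecture that, for every $n\ge1$, $GA_{2,n}=\bigcup_{d\in C_n}W_d$ is the decomposition into irreducible components; equivalently, that $W_d\not\subset W_e$ for all $d\ne e$ in $C_n$.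

## Dimension counts for $n\le9$, and where they run out

For $n\le3$ the set $C_n$ has one element, so $GA_{2,n}$ is irreducible and there is nothing to check. From $n=4$ on, two tools are available.

*A closed condition for length at most one.* Suppose a combination $\alpha f_1+\beta f_2$ with $(\alpha,\beta)\neq(0,0)$ has degree at most $1$. It is not constant, since $f$ is an automorphism. Composing $f$ on both sides with affine automorphisms we may assume that the first component is $X$. The second component $w$ then satisfies $\mathbb C[X][w]=\mathbb C[X][Y]$, so $w=cY+Q(X)$ with $c\in\mathbb C^*$, and the multidegree of $f$ is $\emptyset$ or $(\deg Q)$. Conversely, if $f=a_1t_1a_2$, then some combination of $f_1,f_2$ has degree $1$, because the first component of $t_1a_2$ is affine. Now the set of $f\in GA_{2,n}$ such that $\deg(\alpha f_1+\beta f_2)\le1$ for some $(\alpha:\beta)\in\mathbb P^1$ is closed, because $\mathbb P^1$ is complete. Hence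
$$V_d\cap W_{(n)}=\emptyset\quad\text{whenever $d$ has length at least }2.\tag{2}$$

*Dimensions.* Let $n\ge2$ and $d\in C_n$, $d\ne(n)$. Then $d$ has length at least $2$, since neither $\emptyset$ nor $(j)$ with $j<n$ is maximal. By (2), $W_d\not\subset W_{(n)}$. Also $|d|\le\deg d\le n$, because $a+b\le ab$ for $a,b\ge2$. If we had $W_{(n)}\subset W_d$, then $n+6\le|d|+6\le n+6$, so both irreducible sets would have the same dimension and be equal, against (2). So $(n)$ never causes trouble. Next, if $d\ne e$ and $|d|=|e|$, then $W_d\subset W_e$ would force $W_d=W_e$. By Chevalley's theorem $V_d$ and $V_e$ are constructible (they are images of morphisms of varieties), so each would contain a dense open subset of this irreducible set, and they would meet. This is impossible.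

This settles every $n\le9$, because there all elements of $C_n$ other than $(n)$ have the same sum: $4$ for $n=4,5$; $5$ for $C_6$ and for $C_7=\{(7),(2,3),(3,2)\}$; and $6$ for
$$C_8=\{(8),(2,4),(4,2),(2,2,2)\},\qquad C_9=\{(9),(2,4),(3,3),(4,2),(2,2,2)\}.$$

At $n=10$ the count stops. One finds $C_{10}=\{(10),(2,5),(5,2),(3,3),(2,2,2)\}$, with $\dim W_{(3,3)}=\dim W_{(2,2,2)}=12$ and $\dim W_{(2,5)}=\dim W_{(5,2)}=13$. Dimension does not forbid $W_{(3,3)}\subset W_{(2,5)}$. The order would forbid it, if the order governed limits.

## A family of multidegree $(2,2)$ that degenerates to multidegree $(3)$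

For $\varepsilon\in\mathbb C^*$ put
$$x_1=X+\varepsilon X^2+\varepsilon^2Y,\qquad x_0=\varepsilon^{-1}x_1^2-\varepsilon^{-2}x_1+\varepsilon^{-2}X .$$
Expanding,
$$\varepsilon^{-1}x_1^2=\varepsilon^{-1}X^2+2X^3+\varepsilon X^4+2\varepsilon XY+2\varepsilon^2X^2Y+\varepsilon^3Y^2,\qquad -\varepsilon^{-2}x_1+\varepsilon^{-2}X=-\varepsilon^{-1}X^2-Y,$$
and the poles cancel:
$$x_0=2X^3-Y+\varepsilon(X^4+2XY)+2\varepsilon^2X^2Y+\varepsilon^3Y^2.\tag{3}$$
Let $f_\varepsilon=(x_1,x_0)$. For $\varepsilon\neq0$ we have $f_\varepsilon=a_1t_1a_2t_2$ with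
$$t_2=(X,\,Y+\varepsilon^{-1}X^2),\quad a_2=(X+\varepsilon^2Y,\;X),\quad t_1=(X,\,Y+\varepsilon X^2),\quad a_1=(X,\;\varepsilon^{-2}(Y-X)).$$
Indeed $a_2t_2=(x_1,X)$, then $t_1a_2t_2=(x_1,X+\varepsilon x_1^2)$, and $a_1$ turns this into $(x_1,x_0)$. As $a_2$ is non-triangular, $f_\varepsilon$ has multidegree $(2,2)$. But (3) makes sense at $\varepsilon=0$ and gives $f_0=(X,\,2X^3-Y)$, of multidegree $(3)$. So $f_0\in V_{(3)}\cap W_{(2,2)}$, although $(3)\not\le(2,2)$.

It is even true that $W_{(3)}\subset W_{(2,2)}$. Indeed $W_{(2,2)}$ is stable under composition on either side with affine automorphisms, since $V_{(2,2)}$ is. And $V_{(3)}$ consists of the maps $a f_0 b$ with $a,b$ affine. To see this, write a cubic as $P(X)=\alpha(X-r)^3+\beta(X-r)+\gamma$. Then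
$$(X,Y+P(X))=(X+r,\;Y+\beta X+\gamma)\,(X,Y+\alpha X^3)\,(X-r,\;Y),$$
and $(X,Y+\alpha X^3)=(X,\tfrac\alpha2Y)\,f_0\,(X,-\tfrac2\alpha Y)$.

So the order does not describe inclusions of closures. If the answer $C_n$ is right, the maximality of $d$ must act in another way.

## The numerical content of maximality

Suppose $n\ge2$ and $d\in C_n$; then $d\ne\emptyset$, since $\emptyset<(2)\in D_n$. Raise one maximal entry of $d$ by $1$ to get $d'>d$. Maximality says $d'\notin D_n$, that is,
$$n<\deg d'=\deg d\,\Bigl(1+\frac1{\max d}\Bigr).\tag{4}$$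
All of the proof rests on this inequality. In the family above, $d=(3)$ and $\deg e=4=3\,(1+\frac13)$: the bad limit sits exactly on the boundary.

**Theorem A.** Let $d,e\in D$, $d\ne\emptyset$, $d\ne e$, with $\deg e<\deg d\,\bigl(1+\frac1{\max d}\bigr)$. Then $V_d\cap W_e=\emptyset$.

**Corollary (the conjecture holds).** For all $n\ge1$ and all $d\ne e$ in $C_n$ one has $V_d\cap W_e=\emptyset$, hence $W_d\not\subset W_e$. So $GA_{2,n}=\bigcup_{d\in C_n}W_d$ is the decomposition into irreducible components for every $n\ge1$.

**Proof of the Corollary from Theorem A.** For $n=1$ we have $C_1=\{\emptyset\}$ and there is nothing to prove. Let $n\ge2$ and $d\neq e$ in $C_n$. By (4), $\deg e\le n<\deg d(1+\frac1{\max d})$, so Theorem A gives $V_d\cap W_e=\emptyset$. The finitely many sets $W_d$, $d\in C_n$, are closed and irreducible, cover $GA_{2,n}$, and none contains another. So they are the irreducible components. $\square$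

For $n=10$, $d=(3,3)$, $e=(2,5)$ the hypothesis reads $10<12$. The same method gives a complement, proved at the end.

**Theorem B.**
1. If $d\le e$ then $V_d\subset W_e$. Consequently, for $d\ne\emptyset$, $\min\{\deg e: e\ne d,\ V_d\cap W_e\ne\emptyset\}=\deg d\,(1+\frac1{\max d})$, so the bound in Theorem A is sharp for every $d$.
2. For $d\in D_n$ the following are equivalent: $d\in C_n$; $V_d$ is open in $GA_{2,n}$; $W_d$ is an irreducible component of $GA_{2,n}$.
3. In $\{f:\deg f=n\}$ the sets $V_d$ with $\deg d=n$ are open and closed, and they are the connected components.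

## Chains of polynomials

We replace the composition (1) by a recurrence between polynomials, in which only the span of $1$ and the two components matters.

**Definition (chain).** Let $F$ be a field of characteristic $0$ and $e=(e_1,\dots,e_m)$ with $m\ge1$, $e_i\ge2$. A chain of type $e$ for a pair $(u,v)\in F[X,Y]^2$ is a sequence $x_0,\dots,x_{m+1}\in F[X,Y]$ such that

* (i) $1,x_m,x_{m+1}$ is a basis of the space of polynomials of degree at most $1$;
* (ii) $x_{i-1}=P_i(x_i)+c_ix_{i+1}$ for $1\le i\le m$, with $P_i\in F[Z]$, $\deg P_i=e_i$, $c_i\in F^*$;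
* (iii) $\langle1,u,v\rangle_F=\langle1,x_0,x_1\rangle_F$.

Example: over $F=\mathbb C(\varepsilon)$ the pair $f_\varepsilon$ of the previous family has the chain $x_0,x_1,x_2=X,x_3=Y$ of type $(2,2)$, with $P_2=Z+\varepsilon Z^2$, $c_2=\varepsilon^2$, $P_1=\varepsilon^{-1}Z^2-\varepsilon^{-2}Z$, $c_1=\varepsilon^{-2}$.

We need four consequences of the definition.

*Degrees.* We have $\deg x_i=e_{i+1}\cdots e_m$ for $0\le i\le m$, and $\deg x_{m+1}=1$. Indeed $\deg x_m=\deg x_{m+1}=1$ by (i). If $1\le i\le m$ and $\deg x_{i+1}\le\deg x_i$ with $\deg x_i\ge1$, then $\deg P_i(x_i)=e_i\deg x_i>\deg x_i\ge\deg x_{i+1}$, so $\deg x_{i-1}=e_i\deg x_i$; now descend. By (iii), and since $\deg x_0>\deg x_1$, we get $\max(\deg u,\deg v)=e_1\cdots e_m$.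

*Generators.* We have $F[x_i,x_{i+1}]=F[X,Y]$ for $0\le i\le m$: true for $i=m$, and $x_{i+1}=c_i^{-1}(x_{i-1}-P_i(x_i))$ carries it from $i$ to $i-1$. In particular $x_i,x_{i+1}$ are algebraically independent.

*Scaling and constants.* Conditions (i)–(iii) persist, with modified $P_i$ and $c_i$, if the $x_i$ are multiplied by nonzero constants, or if every $x_i$ is replaced by $x_i-x_i(0)$. In the second case $P_i(Z)$ becomes $P_i(Z+x_i(0))-P_i(x_i(0))$.

*Freedom at both ends.* They persist if $x_0$ is replaced by $x_0+\lambda x_1$, or $x_{m+1}$ by $x_{m+1}+\lambda x_m$. Then $P_1$ becomes $P_1+\lambda Z$, respectively $P_m$ becomes $P_m-c_m\lambda Z$, and the degrees do not change because $e_1,e_m\ge2$.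

**Lemma 1.** If $f=a_1t_1\cdots a_mt_ma_{m+1}$ over $F$, with $m\ge1$, $a_i$ affine, $t_i=(X,Y+P_i(X))$, $\deg P_i=e_i\ge2$, and $a_2,\dots,a_m$ not triangular, then $(f_1,f_2)$ has a chain of type $e$.

**Proof.** Put $v_m=a_{m+1}$ and $v_{i-1}=a_it_iv_i$, so $v_0=f$. Write $v_i=(x_i,y_i)$ for $1\le i\le m$, and set $x_{m+1}:=y_m$ and $x_0:=y_1+P_1(x_1)$. Let $S_i$ be the span of $1$ and the two components of $v_i$. It has dimension $3$, as $v_i$ is an automorphism. Since $t_iv_i=(x_i,\,y_i+P_i(x_i))$ and $a_i$ is affine and invertible,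
$$S_{i-1}=\langle1,\;x_i,\;y_i+P_i(x_i)\rangle\qquad(1\le i\le m).$$
For $2\le i\le m$ the first component of $v_{i-1}$ is $x_{i-1}=\alpha x_i+\beta\,(y_i+P_i(x_i))+\gamma$ with $\beta\ne0$, because $a_i$ is not triangular. Hence $S_{i-1}=\langle1,x_{i-1},x_i\rangle$. With $S_m=\langle1,x_m,y_m\rangle=\langle 1,x_m,x_{m+1}\rangle$ this gives $S_i=\langle1,x_i,x_{i+1}\rangle$ for $1\le i\le m$.

Both $1,x_i,y_i$ and $1,x_i,x_{i+1}$ are bases of $S_i$. So $y_i$ is a combination of $1,x_i,x_{i+1}$ with nonzero coefficient on $x_{i+1}$. Substituting it in the formula for $x_{i-1}$ ($2\le i\le m$), or in $x_0=y_1+P_1(x_1)$, gives (ii); $P_i$ is changed by a nonzero factor and by terms of degree at most $1$, so its degree remains $e_i$. Finally $S_0=\langle1,x_1,x_0\rangle$ is (iii), and (i) holds because $v_m$ is affine. $\square$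

## Why the limit cannot be taken factor by factor

Let $R\supset\mathbb C$ be a discrete valuation ring with residue field $\mathbb C$ (via $\mathbb C\subset R$), uniformizer $\pi$ and fraction field $K$; think of $R=\mathbb C[\varepsilon]_{(\varepsilon)}$, $\pi=\varepsilon$. Bars denote reduction modulo $\pi$. A polynomial over $R$ is called *primitive* if its reduction is nonzero; every nonzero polynomial over $K$ is a $K^*$-multiple of a primitive one. For example $\pi^{-1}X+Y$ becomes primitive after multiplication by $\pi$, with reduction $X$.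

A degeneration of multidegree $e$ to multidegree $d$ is, in essence, a pair $(u,v)$ over $R$ with a chain of type $e$ over $K$ whose reduction $(\bar u,\bar v)$ has a chain of type $d$ over $\mathbb C$. The natural attempt is to scale the $x_i$ to be primitive and to reduce the relations $x_{i-1}=P_i(x_i)+c_ix_{i+1}$. The example shows where this stops. There $P_1$ and $c_1$ have poles, and the relation between $x_0,x_1,x_2$ must be multiplied by $\varepsilon^2$ before it can be reduced:
$$\varepsilon^2x_0=\varepsilon x_1^2-x_1+x_2\quad\text{reduces to}\quad 0=-\bar x_1+\bar x_2 .$$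
The limit $\bar x_0$ has dropped out, and $\bar x_1=\bar x_2=X$ are dependent. Consecutive reductions can collapse onto one another, and then the relation between them says nothing about $\bar x_0$.

What helps is to pass over the collapsed part. In the example $\bar x_2=X$ and $\bar x_3=Y$ are independent again, and
$$x_0=A(x_2,x_3),\qquad x_1=B(x_2,x_3),\qquad B=U+\varepsilon U^2+\varepsilon^2V,\qquad A=2U^3-V+\varepsilon(\cdots),$$
where $A$ and $B$ have coefficients in $R$. In general we go down the chain to the first index $k$ at which $\bar x_k,\bar x_{k+1}$ are independent. The polynomials that connect $(x_k,x_{k+1})$ to $(x_0,x_1)$ are then integral. Inequality (4) will force the top monomial $U^{\deg A}$ of $A$ to survive reduction, which it does not in the example: there $U^4$ has coefficient $\varepsilon$. The next lemma says that this survival leaves no room for a collapsed part.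

## Connecting polynomials whose top monomial survives

Try the smallest case by hand, two steps of degree $2$. Let $B=\beta U^2+\gamma U+\delta+cV$ and $A=\lambda B^2+\mu B+\nu+c'U$, with $\beta,\lambda,c,c'\neq0$. Assume $A,B$ are integral, $\bar B=U$, and the coefficient $\lambda\beta^2$ of $U^4$ in $A$ is a unit. As $\bar B=U$, $\beta\in\pi R$ and $\gamma\in R^*$. The coefficient of $U^3$ in $A$ is $2\lambda\beta\gamma$. It lies in $R$, and multiplying by $\beta$ gives $2(\lambda\beta^2)\gamma\in\beta R\subset\pi R$, so $\gamma\in\pi R$: a contradiction. The general proof is the same, with "completing the $e_1$-th power" in place of the single coefficient.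

**Lemma 2.** Let $k\ge1$ and $e_1,\dots,e_k\ge2$. Let $X_k=U$, $X_{k+1}=V$ and $X_{i-1}=P_i(X_i)+c_iX_{i+1}\in K[U,V]$ for $i=k,\dots,1$, with $\deg P_i=e_i$, $c_i\in K^*$. Put $A=X_0$, $B=X_1$, $N=e_1\cdots e_k=\deg A$. Suppose $A,B\in R[U,V]$, $\bar B=U$, and the monomial $U^N$ occurs in $\bar A$. Then $k=1$.

**Proof.** Suppose $k\ge2$. The degree count for chains applies to the $X_i$. So $N_1:=\deg B=e_2\cdots e_k\ge2$, and $A=P_1(B)+c_1X_2$ with $\deg X_2=N_1/e_2<N_1$.

**Step 1: complete the power.** The aim is to write $A$ as $T^{e_1}$ plus terms of low degree. Let $\omega\in R^*$ be the coefficient of $U^N$ in $A$, let $\beta$ be the coefficient of $U^{N_1}$ in $B$, and let $P_1=\lambda Z^{e_1}+\mu Z^{e_1-1}+\cdots$. The homogeneous part of degree $N$ of $A$ is $\lambda$ times the $e_1$-th power of the homogeneous part of degree $N_1$ of $B$. Setting $V=0$ there gives $\omega=\lambda\beta^{e_1}$, so $\beta\ne0$. Put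
$$T=\beta^{-1}\Bigl(B+\frac{\mu}{e_1\lambda}\Bigr).$$
Since $B$ has total degree $N_1$, the coefficient of $U^{N_1}$ in $B$, viewed as a polynomial in $U$ over $K[V]$, is the constant $\beta$. So $T$ is monic in $U$ of degree $N_1$. By the choice of the shift, $P_1(Z)-\lambda\bigl(Z+\frac{\mu}{e_1\lambda}\bigr)^{e_1}$ has degree at most $e_1-2$. Hence, with suitable $\nu_j\in K$,
$$\omega^{-1}A=T^{e_1}+S,\qquad S=\sum_{j\le e_1-2}\nu_jT^j+\omega^{-1}c_1X_2,\qquad \deg_US<(e_1-1)N_1=N-N_1,\tag{5}$$
the last inequality because $(e_1-2)N_1<(e_1-1)N_1$ and $\deg X_2<N_1\le(e_1-1)N_1$.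

**Step 2: $T$ is integral.** The aim is to read the coefficients of $T$ off those of $A$. Write $T=U^{N_1}+\sum_{j=1}^{N_1}\tau_jU^{N_1-j}$ with $\tau_j\in K[V]$. Let $1\le j\le N_1$. As $N-j\ge N-N_1>\deg_US$, the coefficient of $U^{N-j}$ in $\omega^{-1}A\in R[V][U]$ is that of $T^{e_1}$, which is $e_1\tau_j$ plus an integer polynomial in $\tau_1,\dots,\tau_{j-1}$. Since $e_1$ is a unit in $R$, induction on $j$ gives $\tau_j\in R[V]$ for $1\le j\le N_1$. So $T\in R[U,V]$.

**Step 3: contradiction.** We have $B=\beta T-\kappa$ with $\kappa\in K$. As $N_1\ge2$ and $\bar B=U$, the coefficient $\beta$ of $U^{N_1}$ in $B$ lies in $\pi R$. The constant $\kappa$ does not affect the monomial $U$, so the coefficient of $U$ in $B$ lies in $\beta R\subset\pi R$. This contradicts $\bar B=U$. $\square$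

## Reducing a chain modulo $\pi$

**Proposition 3.** Let $(u,v)\in R[X,Y]^2$ have over $K$ a chain of type $e=(e_1,\dots,e_m)$, $m\ge1$, and let $(\bar u,\bar v)$ have over $\mathbb C$ a chain of type $d=(d_1,\dots,d_l)$, $l\ge1$. Put $E=\prod e_i$ and $D=\prod d_i$. If $E<D\bigl(1+\frac1{\max d}\bigr)$, then $d=e$.

**Proof.** We use induction on $l$. Steps 1 to 7 apply to every $l\ge1$; the induction hypothesis is used only in Step 8. Let $x_0,\dots,x_{m+1}$ be the chain over $K$ and $h_0,\dots,h_{l+1}$ the chain over $\mathbb C$. The hypothesis gives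
$$\frac{d_1E}{D}<d_1+\frac{d_1}{\max d}\le d_1+1.\tag{6}$$
Also $D\le E$: these are the maximal degrees of $(\bar u,\bar v)$ and of $(u,v)$, and reduction cannot raise degrees.

**Step 1: remove constants and scale.** This makes every $x_i$ reducible to something nonconstant. Subtract constants so that $u,v$, all $x_i$ and all $h_i$ vanish at the origin. Then $\langle u,v\rangle_K=\langle x_0,x_1\rangle_K$ and $\langle\bar u,\bar v\rangle_{\mathbb C}=\langle h_0,h_1\rangle_{\mathbb C}$. Scale the $x_i$ to be primitive and put $g_i=\bar x_i\ne0$. As $g_i(0)=0$, each $g_i$ is nonconstant; and $\deg g_i\le\deg x_i$.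

**Step 2: match the first two terms.** The aim is to arrange $g_0=h_0$ and $g_1=h_1$. Let $M=Ru+Rv$. Since $h_0,h_1$ are linearly independent, so are $\bar u,\bar v$. Hence an element $au+bv$ with $a,b\in R$ not both in $\pi R$ has nonzero reduction. In particular $M$ is free with basis $u,v$, and the elements of $M\setminus\pi M$ are primitive. Let $z\in KM$ be primitive. Choose $j\in\mathbb Z$ with $\pi^jz\in M\setminus\pi M$. Then $z$ and $\pi^jz$ are both primitive, so $j=0$. Thus primitive elements of $KM$ lie in $M\setminus\pi M$.

Apply this to $x_1\in\langle u,v\rangle_K=KM$: we get $x_1\in M\setminus\pi M$ and $g_1\in\langle h_0,h_1\rangle$. Since $\max d\ge2$,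
$$\deg g_1\le\deg x_1=\frac E{e_1}\le\frac E2<\frac34D<D=\deg h_0,$$
while $\deg h_1=D/d_1<D$. So $h_0$ does not occur in $g_1$, and $g_1\in\mathbb C^*h_1$.

One coordinate of $x_1$ in the basis $u,v$ is a unit of $R$, so $x_1$ is part of an $R$-basis of $M$. The other basis vector lies in $KM=\langle x_0,x_1\rangle_K$ and has the form $ax_0+\lambda x_1$ with $a\in K^*$, $\lambda\in K$. Replace $x_0$ by it; this is allowed by the freedom at the ends. Now $(x_0,x_1)$ is an $R$-basis of $M$, so $(g_0,g_1)$ is a basis of $\langle h_0,h_1\rangle$, and hence $g_0\in\mathbb C^*h_0+\mathbb Ch_1$. So we may change the chain over $\mathbb C$, replacing $h_0$ by $g_0$ and $h_1$ by $g_1$, and scale $h_2$ so that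
$$g_0=h_0,\qquad g_1=h_1,\qquad h_0=p_1(h_1)+h_2,\qquad\deg p_1=d_1,\quad p_1(0)=0.\tag{7}$$
Here $\deg h_1=D/d_1$ and $\deg h_2\le\deg h_1$.

**Step 3: arrange the last two terms.** The aim is that $g_m,g_{m+1}$ are independent. The vector $x_m$ is primitive in $KX+KY$. As in Step 2, it lies in $RX+RY$, has a unit coordinate, and extends to an $R$-basis of $RX+RY$ whose other member is $ax_{m+1}+\lambda x_m$ with $a\in K^*$, $\lambda\in K$. Replace $x_{m+1}$ by it. Then $g_m,g_{m+1}$ are linearly independent linear forms. The terms $x_0,\dots,x_m$ have not changed, so (7) stands, also when $m=1$.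

**Step 4: find where the chain leaves $\mathbb C[h_1]$.** The aim is an index $k$ with $g_k,g_{k+1}$ algebraically independent. As $g_1=h_1$, we may let $k\ge1$ be maximal with $g_1,\dots,g_k\in\mathbb C[h_1]$. Since $g_m,g_{m+1}$ are algebraically independent, they are not both in $\mathbb C[h_1]$. So $k\le m$ and $g_{k+1}\notin\mathbb C[h_1]$. Now $\mathbb C[X,Y]=\mathbb C[h_1][h_0]$ is a polynomial ring over $\mathbb C[h_1]$, and an element that is algebraic over $\mathbb C(h_1)$ has degree $0$ in $h_0$, so it lies in $\mathbb C[h_1]$. Hence $g_{k+1}$ is transcendental over $\mathbb C(h_1)$. Since $g_k\in\mathbb C[h_1]$ is nonconstant, it is transcendental over $\mathbb C$. As $\mathbb C(g_k)\subset\mathbb C(h_1)$, the element $g_{k+1}$ is transcendental over $\mathbb C(g_k)$. So $g_k,g_{k+1}$ are algebraically independent.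

**Step 5: $R[x_k,x_{k+1}]=R[X,Y]$.** This turns independence modulo $\pi$ into integrality. Let $a\in R[X,Y]$. As $K[x_k,x_{k+1}]=K[X,Y]$, we have $a=Q(x_k,x_{k+1})$ with $Q\in K[U,V]$. If $Q\notin R[U,V]$, let $j>0$ be minimal with $Q'=\pi^jQ\in R[U,V]$. Then $\bar Q'\ne0$, but $\bar Q'(g_k,g_{k+1})=\overline{\pi^ja}=0$, against Step 4. So $Q\in R[U,V]$.

**Step 6: determine $g_k$ and $g_{k+1}$.** Reducing Step 5 gives $\mathbb C[g_k,g_{k+1}]=\mathbb C[X,Y]$, so the Jacobian of $(g_k,g_{k+1})$ is a nonzero constant. Write $g_k=s(h_1)$. The Jacobian is $s'(h_1)\,\mathrm{Jac}(h_1,g_{k+1})$, a product of two polynomials, so $s'(h_1)$ is constant and $s'$ is constant. As $s(0)=0$, $g_k\in\mathbb C^*h_1$. After scaling $x_k$ by an element of $\mathbb C^*$ (not needed if $k=1$) we have $g_k=h_1$.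

Now $\mathbb C[h_1][g_{k+1}]=\mathbb C[X,Y]=\mathbb C[h_1][h_2]$. Each of $g_{k+1},h_2$ is a polynomial in the other over the domain $\mathbb C[h_1]$; the product of the two degrees is $1$, so both are of degree $1$, with leading coefficients in $\mathbb C[h_1]^*=\mathbb C^*$. Thus
$$g_{k+1}=c\,h_2+p(h_1),\qquad c\in\mathbb C^*,\quad p\in\mathbb C[Z],\quad p(0)=0.\tag{8}$$

**Step 7: the connecting polynomials, and $k=1$.** Here the numerical hypothesis makes the top monomial survive. Put $N=e_1\cdots e_k\ge2$. By Step 5, $x_0=A(x_k,x_{k+1})$ and $x_1=B(x_k,x_{k+1})$ with $A,B\in R[U,V]$. Since $x_k,x_{k+1}$ are algebraically independent, the recurrence (ii) for $i=k,\dots,1$ shows that $A$ and $B$ are the polynomials built in Lemma 2. In particular $\deg A=N$. Reduction gives $h_1=\bar B(h_1,g_{k+1})$ and, by (7) and (8), $\bar A(h_1,g_{k+1})=h_0=p_1(h_1)+c^{-1}\bigl(g_{k+1}-p(h_1)\bigr)$. As $h_1,g_{k+1}$ are algebraically independent,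
$$\bar B=U,\qquad\bar A=p_1(U)-c^{-1}p(U)+c^{-1}V.\tag{9}$$

*$N\le d_1$.* From $\deg g_k\le\deg x_k$ we get $D/d_1\le E/N$, so $N\le d_1E/D<d_1+1$ by (6).

*$\deg p<d_1$.* If $\deg p\le1$ this is clear. If $\deg p\ge2$, then $\deg g_{k+1}=\deg p\cdot D/d_1$ by (8), because $\deg h_2\le\deg h_1$. Since $\deg g_{k+1}\le\deg x_{k+1}\le\deg x_k=E/N$, (6) gives
$$\deg p\le\frac{d_1E}{DN}<\frac{d_1+1}N.\tag{10}$$
As $N\ge2$, this is at most $(d_1+1)/2<d_1$.

*$N=d_1$.* By (9), $\bar A$ now has degree $d_1$ and contains the monomial $U^{d_1}$. So $d_1=\deg\bar A\le\deg A=N\le d_1$.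

*$\deg p\le1$.* If $\deg p\ge2$, then (10) with $N=d_1$ gives $2\le\deg p<1+\frac1{d_1}$, which is impossible. So $p=bZ$ with $b\in\mathbb C$.

We have $\bar B=U$, and $U^N$ occurs in $\bar A$. Lemma 2 gives $k=1$. Therefore
$$e_1=N=d_1,\qquad\bar x_1=h_1,\qquad\bar x_2=c\,h_2+b\,h_1.\tag{11}$$
(In the family (3) we have $k=2$, $N=4$, $d_1=3$, and $d_1E/D=4$: it is $N\le d_1$ that fails, at equality in (6).)

**Step 8: remove the first entry.** If $l=1$, then $D=d_1$ and $E<d_1+1$, so $E\le d_1=e_1\le E$. Thus $m=1$ and $e=d$.

Let $l\ge2$. Then $m\ge2$, since otherwise $E=e_1=d_1<D\le E$. The pair $(x_1,x_2)\in R[X,Y]^2$ has over $K$ the chain $x_1,\dots,x_{m+1}$ of type $(e_2,\dots,e_m)$. By (11) its reduction spans together with $1$ the space $\langle1,h_1,h_2\rangle$, so the reduction has the chain $h_1,\dots,h_{l+1}$ of type $d''=(d_2,\dots,d_l)$. Moreover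
$$\frac E{e_1}<\frac D{d_1}\Bigl(1+\frac1{\max d}\Bigr)\le\frac D{d_1}\Bigl(1+\frac1{\max d''}\Bigr).$$
By induction $(d_2,\dots,d_l)=(e_2,\dots,e_m)$, and with $e_1=d_1$ we get $d=e$. $\square$

## From a point of a closure to a discrete valuation ring

**Proof of Theorem A.** Suppose $f\in V_d\cap W_e$ with $d\ne e$, $d\ne\emptyset$ and $\deg e<\deg d(1+\frac1{\max d})$. The set $V_\emptyset=GA_{2,1}$ is closed and disjoint from $V_d$, so $e\ne\emptyset$. Let $m\ge1$ be the length of $e$.

**Step 1: parametrize $V_e$.** Let $Z_e$ be the variety of tuples $(a_1,P_1,a_2,\dots,P_m,a_{m+1})$ with $a_i$ affine automorphisms, $a_2,\dots,a_m$ non-triangular and $\deg P_i=e_i$. These conditions say that certain determinants, matrix entries and leading coefficients do not vanish. So $Z_e$ is a product of nonempty open subsets of affine spaces, hence irreducible. Composition is a morphism $\Phi$ with $\Phi(Z_e)=V_e$. Let $\mathcal X$ be the closure of $V_e$ in an affine space of pairs of polynomials of bounded degree, the bound being at least $\deg d$ and $\deg e$. It is irreducible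 and contains $f$. By Chevalley's theorem $V_e$ contains a dense open subset $\mathcal U$ of $\mathcal X$. Multidegrees are unique, so $f\notin V_e$ and $f\notin\mathcal U$.

**Step 2: choose curves.** We want a curve through $f$ that lifts generically to $Z_e$. Any two points of an irreducible variety lie on an irreducible curve in it (Mumford, *Abelian Varieties*, §6, Lemma). So there is an irreducible closed curve $\Gamma\subset\mathcal X$ through $f$ and a point of $\mathcal U$. Then $\Gamma\cap\mathcal U$ is an irreducible curve, and $\Phi^{-1}(\Gamma\cap\mathcal U)\to\Gamma\cap\mathcal U$ is surjective. The source has finitely many irreducible components, so one of them, $Z'$, dominates $\Gamma$. Choose two points of $Z'$ with distinct images, and an irreducible curve $\Gamma'\subset Z'$ through them. The image of $\Gamma'$ in $\Gamma$ is irreducible and not a point, so $\Gamma'$ dominates $\Gamma$.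

**Step 3: the ring $R$.** Let $K=\mathbb C(\Gamma')$, a finite extension of $\mathbb C(\Gamma)$. Let $\widetilde\Gamma$ be the normalization of the affine curve $\Gamma$ in $K$. It is finite and surjective over $\Gamma$. Let $o\in\widetilde\Gamma$ be a point over $f$ and $R=\mathcal O_{\widetilde\Gamma,o}$. This is a discrete valuation ring containing $\mathbb C$, with residue field $\mathbb C$ and fraction field $K$. The coordinate functions of $\Gamma$, regarded in $\mathcal O(\widetilde\Gamma)\subset R$, are the coefficients of a pair $(u,v)\in R[X,Y]^2$. Reducing means evaluating at $o$, so the reduction of $(u,v)$ is $f$.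

**Step 4: apply Proposition 3.** The generic point of $\Gamma'$ is a $K$-point of $Z_e$: the determinants, entries and leading coefficients of Step 1 vanish nowhere on $\Gamma'$, so they are nonzero in $K$. It is mapped by $\Phi$ to $(u,v)$. So $(u,v)=a_1t_1\cdots a_mt_ma_{m+1}$ over $K$ as in Lemma 1, and $(u,v)$ has over $K$ a chain of type $e$. By Lemma 1 over $\mathbb C$, $f\in V_d$ has a chain of type $d$. Proposition 3 gives $d=e$, a contradiction. $\square$

With Theorem A, the Corollary is proved.

## Sharpness, open strata and connected components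

**Proof of Theorem B (1).** Let $d\le e$ via $\varphi$, and let $f=a_1t_1\cdots a_lt_la_{l+1}\in V_d$, where $m$ is the length of $e$. The plan is to deform $f$ into $V_e$.

**Step 1: raise entries.** Replace each $P_i$ by $P_i+\varepsilon X^{e_{\varphi(i)}}$. As $d_i\le e_{\varphi(i)}$, it has degree $e_{\varphi(i)}$ for all but finitely many $\varepsilon$.

**Step 2: insert entries.** Put $\varphi(0)=0$ and $\varphi(l+1)=m+1$. Let $c_1,\dots,c_r$ be the entries $e_j$ with $\varphi(i-1)<j<\varphi(i)$, to be inserted at the place of $a_i$. If $r\ge1$, write $a_i=b_0b_1\cdots b_r$ with all $b_j$ affine and non-triangular. This is possible: take any non-triangular $b_0,\dots,b_{r-2}$ and put $a=(b_0\cdots b_{r-2})^{-1}a_i$. The set $\Omega$ of non-triangular maps is open and dense in the irreducible group of affine automorphisms, and so is $a\,\Omega^{-1}$. Choose $b_{r-1}\in\Omega\cap a\,\Omega^{-1}$; then $b_r=b_{r-1}^{-1}a$ is in $\Omega$. Now replace $a_i$ by $b_0\theta_1b_1\cdots\theta_rb_r$ with $\theta_j=(X,Y+\varepsilon X^{c_j})$.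

**Step 3: let $\varepsilon$ tend to $0$.** The result $f_\varepsilon$ is an automorphism for every $\varepsilon$, has coefficients polynomial in $\varepsilon$, and equals $f$ at $\varepsilon=0$. For all but finitely many $\varepsilon$ the successive degrees are those of $e$, and every affine map between two elementary ones is some $b_j$ or an unchanged $a_i$ with $2\le i\le l$, hence non-triangular. So $f_\varepsilon\in V_e$ for these $\varepsilon$. Coefficients of monomials of degree above $\deg e$ vanish for almost all $\varepsilon$, hence identically, so $\varepsilon\mapsto f_\varepsilon$ is a morphism $\mathbb A^1\to GA_{2,\deg e}$. The preimage of $W_e$ is closed and cofinite, so it is $\mathbb A^1$, and $f\in W_e$.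

For the second assertion let $d\ne\emptyset$ and let $e^+$ be $d$ with one maximal entry raised by $1$. Then $V_d\subset W_{e^+}$, $e^+\ne d$ and $\deg e^+=\deg d(1+\frac1{\max d})$. By Theorem A no $e\ne d$ of smaller degree has $V_d\cap W_e\ne\emptyset$. $\square$

Part (1) also gives back the covering used in the Corollary: each element of the finite set $D_n$ lies below some element of $C_n$. And the irreducibility of $W_e$ follows from $V_e=\Phi(Z_e)$ if $e\ne\emptyset$, and from $V_\emptyset$ being the group of affine automorphisms if $e=\emptyset$.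

**Proof of Theorem B (2).** For $n=1$, $D_1=C_1=\{\emptyset\}$ and everything is trivial. Let $n\ge2$.

**Step 1: $d\in C_n$ implies the other two properties.** Here $d\ne\emptyset$, and by (4) $\deg e\le n<\deg d(1+\frac1{\max d})$ for all $e\in D_n$. By Theorem A, $V_d\cap W_e=\emptyset$ for all $e\in D_n\setminus\{d\}$. As $D_n$ is finite and the $V_e$ partition $GA_{2,n}$, the set $V_d=GA_{2,n}\setminus\bigcup_{e\in D_n\setminus\{d\}}W_e$ is open. By the Corollary, $W_d$ is a component.

**Step 2: $d\notin C_n$ excludes both.** Choose $e\in C_n$ with $d<e$. By (1), $W_d\subset W_e$. Since $d<e$ implies $|d|<|e|$ (either $e$ has more entries, or $\varphi$ is the identity and some entry is strictly larger), $\dim W_d=|d|+6<|e|+6=\dim W_e$. The inclusion is strict, and $W_d$ is not a component. If $V_d$ were open in $GA_{2,n}$, it would be a nonempty open subset of $GA_{2,n}$ contained in $W_e$, so it would meet the dense subset $V_e$ of $W_e$. But $V_d\cap V_e=\emptyset$. $\square$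

**Proof of Theorem B (3).** For $n=1$ the set in question is $V_\emptyset$, which is irreducible. Let $n\ge2$. If $\deg d=\deg e=n$ and $d\ne e$, then $d\ne\emptyset$ and $\deg e=\deg d<\deg d(1+\frac1{\max d})$, so Theorem A gives $V_d\cap W_e=\emptyset$. Hence in
$$\{f:\deg f=n\}=\bigsqcup_{\deg d=n}V_d$$
the closed set $W_e\cap\{\deg f=n\}$ is just $V_e$, so each $V_e$ is closed. The union is finite, so each $V_e$ is also open. Each is the image of the irreducible variety $Z_e$, hence irreducible and connected. So the $V_e$ with $\deg e=n$ are the connected components. $\square$
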